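\title{Full placements of modular queens in dimension $d$: the threshold is $2d$}

\begin{abstract}
Two queens at distinct points $x,y$ of the modular board $\mathbb{Z}_n^d$ attack each other if $\varepsilon\cdot(x-y)\equiv0\pmod n$ for some nonzero $\varepsilon\in\{-1,0,1\}^d$. At most $n$ queens can be placed without attacks, and it has been conjectured that $n$ queens can be placed exactly when $\gcd(n,(2^d-1)!)=1$. We show that this holds for $d\le2$ and fails for every $d\ge3$. For $d\ge2$, an integer $N$ divides some $n$ that admits $n$ queens if and only if $\gcd(N,(2d)!)=1$. Necessity is a congruence for power sums. For sufficiency we solve the problem on $\mathbb{Z}_N^d$ with integer weights of both signs and then absorb the negative weights into a union of orbits of a multiplicative subgroup of $\mathbb{F}_m^*$, for a large prime $m$.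
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n$ and $d$ be positive integers. The $d$-dimensional modular chessboard of side $n$ is $\mathbb{Z}_n^d$. Two queens at distinct points $x,y\in\mathbb{Z}_n^d$ \emph{attack} each other if
\[
\varepsilon\cdot(x-y)\equiv0\pmod n\quad\text{for some nonzero }\varepsilon\in\{-1,0,1\}^d ,
\]
that is, if they lie on a common hyperplane $\varepsilon\cdot z=c$. For $d=2$ these hyperplanes are the rows, columns, diagonals and anti-diagonals of the modular $n\times n$ board. Let $M(n,d)$ be the largest number of pairwise non-attacking queens. Such queens have distinct first coordinates, so $M(n,d)\le n$. We call $n$ \emph{$d$-good} if $M(n,d)=n$, and we call a set of $n$ pairwise non-attacking queens a \emph{full placement}.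

For $d=1$ every $n$ is good. For $d=2$ it is known that $M(n,2)=n$ if $\gcd(n,6)=1$, that $M(n,2)=n-1$ if $\gcd(n,12)=2$, and that $M(n,2)=n-2$ otherwise. In general dimension two simple observations suggest an answer. The first concerns small boards.

\begin{lemma}\label{lem:small}
If $n<2^d$, then for every $z\in\mathbb{Z}_n^d$ there is a nonzero $\varepsilon\in\{-1,0,1\}^d$ with $\varepsilon\cdot z=0$. In particular $M(n,d)=1$.
\end{lemma}

\begin{proof}
The $2^d$ sums $\sum_{i\in S}z_i$, $S\subset\{1,\dots,d\}$, take at most $n<2^d$ values, so two distinct subsets have the same sum. Let $\varepsilon$ be the difference of their indicator vectors. Taking $z=x-y$ shows that any two queens attack each other.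
\end{proof}

The second observation concerns \emph{linear} placements $\{tb:t\in\mathbb{Z}_n\}$, $b\in\mathbb{Z}_n^d$. Such a set is a full placement exactly when $\varepsilon\cdot b$ is a unit modulo $n$ for every nonzero $\varepsilon$. For $b=(1,2,4,\dots,2^{d-1})$ the integers $\varepsilon\cdot b$ are nonzero and at most $2^d-1$ in absolute value. This gives the known result that $M(n,d)=n$ whenever $\gcd(n,(2^d-1)!)=1$. No other $b$ does better: if a prime $p<2^d$ divides $n$, Lemma~\ref{lem:small} applied to $b$ modulo $p$ produces an $\varepsilon$ with $p\mid\varepsilon\cdot b$. So the condition $\gcd(n,(2^d-1)!)=1$ describes exactly the $n$ with a linear full placement. It also describes the $d$-good primes, again by Lemma~\ref{lem:small}, and it agrees with the answers for $d=1$ and $d=2$. The following conjecture is posed in \cite{source}.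

\medskip
\noindent\textbf{Conjecture.} \emph{For all positive integers $n$ and $d$, $M(n,d)=n$ if and only if $\gcd(n,(2^d-1)!)=1$.}
\medskip

We show that the Conjecture is false for $d\ge3$: a prime that is far too small to be $d$-good may still divide a $d$-good number, and the threshold for this is $2d$ rather than $2^d-1$.

\begin{theorem}\label{thm:construction}
Let $d\ge2$ and let $N\ge1$ satisfy $\gcd(N,(2d)!)=1$. There is $r_0=r_0(N,d)$ such that for every integer $r\ge r_0$, all sufficiently large primes $m\equiv1\pmod r$ satisfy $M(Nm,d)=Nm$.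
\end{theorem}

\begin{theorem}\label{thm:obstruction}
Let $d\ge2$. If $M(n,d)=n$, then $\gcd(n,(2d)!)=1$.
\end{theorem}

A set $B$ of primes has \emph{relative density} $\delta$ if the proportion of primes up to $x$ that lie in $B$ tends to $\delta$ as $x\to\infty$.

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(a)] The Conjecture holds for $d\le2$ and fails for every $d\ge3$. More precisely, for $d\ge3$ there is a prime $p$ with $2d<p\le2^d-1$ such that $M(pm,d)=pm$ for infinitely many primes $m$. For example, $M(7m,3)=7m$ for infinitely many primes $m$.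
\item[(b)] For $d\ge2$, a positive integer $N$ divides some $d$-good number if and only if $\gcd(N,(2d)!)=1$. In particular, the primes that divide $d$-good numbers are exactly the primes $p\ge2d+1$.
\item[(c)] For $d\ge3$ there is no integer $K$ such that the $d$-good numbers are exactly the $n$ with $\gcd(n,K)=1$.
\item[(d)] Let $d\ge2$ and $\gcd(N,(2d)!)=1$. Then $M(Nm,d)=Nm$ for all primes $m$ outside a set of relative density $0$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:groupring} restates the problem in a group ring, where queens may carry negative weights. Section~\ref{sec:obstruction} proves Theorem~\ref{thm:obstruction}. The proof of Theorem~\ref{thm:construction} works on $\mathbb{Z}_{Nm}\cong\mathbb{Z}_N\times\mathbb{F}_m$ and has three ingredients. Orbits of a subgroup of $\mathbb{F}_m^*$ supply almost all of the queens (Section~\ref{sec:orbits}). A signed solution on $\mathbb{Z}_N^d$ describes what is still missing (Section~\ref{sec:signed}). A template moves the negative weights of the signed solution to places where they cancel against queens of the orbits (Section~\ref{sec:template}).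 Section~\ref{sec:assembly} puts these together, and Section~\ref{sec:consequences} proves Corollary~\ref{cor:main}.

\section{Projections in the group ring}\label{sec:groupring}

Since $\varepsilon$ and $-\varepsilon$ define the same hyperplanes, we fix one vector from each pair. Let $E$ be the set of nonzero $\varepsilon\in\{-1,0,1\}^d$ whose first nonzero coordinate is $1$, and let $\ell=|E|=(3^d-1)/2$. The elements of $E$ are called \emph{directions}.

For an abelian group $G$, the group ring $\mathbb{Z}[G]$ is the free abelian group on symbols $[g]$, $g\in G$, with the product $[g][g']=[g+g']$ and the unit $1=[0]$. We identify $w=\sum_g w(g)[g]$ with the finitely supported function $g\mapsto w(g)$ and write $w\ge0$ if all its values are nonnegative. A homomorphism $\psi:G\to G'$ induces the ring homomorphism $\psi_*:\mathbb{Z}[G]\to\mathbb{Z}[G']$, $[g]\mapsto[\psi(g)]$; the value of $\psi_*w$ at $g'$ is the sum of $w$ over the fiber $\psi^{-1}(g')$. Each direction $\varepsilon$ gives a homomorphism $G^d\to G$, $x\mapsto\varepsilon\cdot x$, and we call $\varepsilon_*w$ the \emph{projection} of $w\in\mathbb{Z}[G^d]$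 in the direction $\varepsilon$. It records the total weight of $w$ on each hyperplane $\varepsilon\cdot x=c$.

\begin{definition}\label{def:signed}
A \emph{signed solution} for $n$ is an element $w\in\mathbb{Z}[\mathbb{Z}_n^d]$ such that $\varepsilon_*w=\sum_{c\in\mathbb{Z}_n}[c]$ for all $\varepsilon\in E$.
\end{definition}

\begin{lemma}\label{lem:criterion}
The nonnegative signed solutions for $n$ are exactly the indicator functions of full placements. In particular, if $A\subset\mathbb{Z}_n^d$ is a full placement, then $x\mapsto\varepsilon\cdot x$ is a bijection $A\to\mathbb{Z}_n$ for every nonzero $\varepsilon\in\{-1,0,1\}^d$.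
\end{lemma}

\begin{proof}
A set $A$ is non-attacking if and only if every map $x\mapsto\varepsilon\cdot x$ is injective on $A$. If $|A|=n$, injective means bijective, and this says that the indicator function of $A$ is a signed solution. Conversely, let $w\ge0$ be a signed solution. Every hyperplane $\varepsilon\cdot x=c$ has total weight $1$ and the weights are nonnegative integers, so the hyperplane contains exactly one point of the support, and that point has weight $1$. Hence $w$ is the indicator function of a set on which every $\varepsilon$ is a bijection onto $\mathbb{Z}_n$.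
\end{proof}

The problem thus splits into a linear part, the existence of a signed solution, and a positivity part. We shall see that the linear part is solvable exactly when $\gcd(n,(2d)!)=1$, and that positivity can be bought by multiplying the side of the board by a large prime.

\section{The obstruction from power sums}\label{sec:obstruction}

Put $S_k=\sum_{j=0}^{n-1}j^k$. If $A$ is a full placement, then $\sum_{x\in A}(\varepsilon\cdot x)^k\equiv S_k\pmod n$ for \emph{every} nonzero $\varepsilon$. So any linear relation among the polynomials $(\varepsilon\cdot x)^k$ forces a congruence on $S_k$.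

The case $d=2$ shows how this is used. Summing the parallelogram law $(x_1+x_2)^2+(x_1-x_2)^2=2x_1^2+2x_2^2$ over $A$ gives $2S_2\equiv4S_2$, so $n\mid2S_2$. If $3\mid n$, then $2S_2=\frac n3(n-1)(2n-1)$ with $(n-1)(2n-1)\equiv1\pmod3$, and $n\nmid2S_2$. So $3$ divides no $2$-good number. To exclude a prime $p$ we need a relation in degree $p-1$, and the available relations come from taking a second difference in each of the $d$ coordinates of $\varepsilon$; this operation kills polynomials of degree less than $2d$.

\begin{lemma}\label{lem:identity}
Put $\gamma(\pm1)=1$, $\gamma(0)=-2$ and $\gamma_\varepsilon=\prod_{i=1}^d\gamma(\varepsilon_i)$. For $0<k<2d$,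
\[
\sum_{\varepsilon\ne0}\gamma_\varepsilon\,(\varepsilon\cdot x)^k=0\quad\text{in }\mathbb{Z}[x_1,\dots,x_d],
\qquad\text{and}\qquad\sum_{\varepsilon\neq0}\gamma_\varepsilon=-(-2)^d ,
\]
where both sums run over the nonzero $\varepsilon\in\{-1,0,1\}^d$.
\end{lemma}

\begin{proof}
As $k>0$, the term $\varepsilon=0$ may be added to the first sum. The coefficient of $x_1^{\alpha_1}\cdots x_d^{\alpha_d}$, where $\sum_i\alpha_i=k$, is then a multinomial coefficient times
\[
\prod_{i=1}^d\bigl((-1)^{\alpha_i}-2\cdot0^{\alpha_i}+1\bigr),\qquad 0^0=1 .
\]
The $i$-th factor is $1-2+1=0$ if $\alpha_i=0$, and it is $-1+1=0$ if $\alpha_i$ is odd. A nonzero coefficient therefore needs $\alpha_i\ge2$ for all $i$, hence $k\ge2d$. For the second formula, the sum of $\gamma_\varepsilon$ over all $\varepsilon$ is $(1-2+1)^d=0$, and $\gamma_0=(-2)^d$.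
\end{proof}

For $d=k=2$ the identity is twice the parallelogram law.

\begin{lemma}\label{lem:powersum}
Let $p$ be an odd prime and let $p^e$, $e\ge1$, be the exact power of $p$ dividing $n$. Then $S_{p-1}\equiv-n/p\pmod{p^e}$.
\end{lemma}

\begin{proof}
Let $k=p-1$ and $\tau_e=\sum_{j=0}^{p^e-1}j^{k}$. The range $0\le j<n$ covers every residue modulo $p^e$ exactly $n/p^e$ times, so $S_k\equiv(n/p^e)\,\tau_e\pmod{p^e}$, and it suffices to prove $\tau_e\equiv-p^{e-1}\pmod{p^e}$. For $e=1$, Fermat's little theorem gives $\tau_1\equiv p-1\equiv-1$. For $e\ge2$ write $j=a+p^{e-1}b$ with $0\le a<p^{e-1}$ and $0\le b<p$. Since $2(e-1)\ge e$, the binomial theorem gives $j^k\equiv a^k+ka^{k-1}p^{e-1}b\pmod{p^e}$. The sum of $b$ over $0\le b<p$ is $p(p-1)/2$, a multiple of $p$ because $p$ is odd, so summing over $b$ leaves $pa^k$ modulo $p^e$. Hence $\tau_e\equiv p\,\tau_{e-1}\pmod{p^e}$, and $\tau_{e-1}\equiv-p^{e-2}\pmod{p^{e-1}}$ gives the claim by induction.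
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
Let $A$ be a full placement, and represent its points by integer vectors.

\emph{The number $n$ is odd.} By Lemma~\ref{lem:criterion} the maps $x_1$, $x_2$ and $x_1+x_2$ are bijections $A\to\mathbb{Z}_n$. Summing over $A$ gives $S_1+S_1\equiv S_1\pmod n$, so $n$ divides $S_1=n(n-1)/2$, and $n$ is odd. This is the only place where $d\ge2$ is used, and it is needed: $M(2,1)=2$.

\emph{No odd prime $p\le2d$ divides $n$.} Suppose that $p$ does, let $p^e$ be the exact power of $p$ dividing $n$, and let $k=p-1$, so $0<k<2d$. Sum the identity of Lemma~\ref{lem:identity} over $x\in A$. Each nonzero $\varepsilon$ contributes $\gamma_\varepsilon S_k$ modulo $n$, so $-(-2)^dS_k\equiv0\pmod n$. As $p$ is odd, $p^e\mid S_k$. By Lemma~\ref{lem:powersum}, $p^e$ divides $n/p$, which is divisible only by $p^{e-1}$. This is a contradiction.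
\end{proof}

\begin{remark}\label{rem:signedobstruction}
Positivity was not used. If $w$ is a signed solution for $n$, then $\sum_xw(x)(\varepsilon\cdot x)^k\equiv S_k\pmod n$ for all nonzero $\varepsilon$, and the same proof, with $\sum_{x\in A}$ replaced by $\sum_xw(x)$, shows that $\gcd(n,(2d)!)=1$ when $d\ge 2$.
\end{remark}

\section{Orbits of a multiplicative subgroup}\label{sec:orbits}

A linear placement on $\mathbb{F}_m^d$, $m$ prime, consists of the origin and one orbit $\mathbb{F}_m^*b$. We gain freedom by using a smaller group and several orbits.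

\begin{example}\label{ex:thirteen}
Let $d=2$, $m=13$, and let $H=\{1,3,4,9,10,12\}$ be the group of nonzero squares. Take $b_1=(1,2)$ and $b_2=(2,9)$. The values of the four directions are
\[
\begin{array}{c|cccc}
 & x_1 & x_2 & x_1+x_2 & x_1-x_2\\ \hline
b_1 & 1 & 2 & 3 & 12\\
b_2 & 2 & 9 & 11 & 6
\end{array}
\]
and every column contains one square and one nonsquare. A direction $\varepsilon$ maps the orbit $Hb_j$ bijectively onto the coset $(\varepsilon\cdot b_j)H$, so it maps $Hb_1\cup Hb_2$ bijectively onto $\mathbb{F}_{13}^*$. Adding the origin gives a full placement $\{0\}\cup Hb_1\cup Hb_2$. It is not linear, because $2b_1=(2,4)\ne b_2$.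
\end{example}

Now let $N\ge1$, let $m\equiv1\pmod r$ be a prime, and let $H$ be the subgroup of index $r$ of the cyclic group $\mathbb{F}_m^*$. We write points of $(\mathbb{Z}_N\times\mathbb{F}_m)^d=\mathbb{Z}_N^d\times\mathbb{F}_m^d$ as pairs $(u,v)$ and the corresponding basis elements of the group ring as $[u,v]$. The group $H$ acts on the second component only.

\begin{lemma}\label{lem:orbits}
Let $u_1,\dots,u_{Nr}\in\mathbb{Z}_N^d$ and $b_1,\dots,b_{Nr}\in\mathbb{F}_m^d$, and put $J_{\varepsilon,c}=\{j:\varepsilon\cdot u_j=c\}$. Suppose that for all $\varepsilon\in E$ and $c\in\mathbb{Z}_N$ the elements $\varepsilon\cdot b_j$, $j\in J_{\varepsilon,c}$, are nonzero and $j\mapsto(\varepsilon\cdot b_j)H$ is a bijection $J_{\varepsilon,c}\to\mathbb{F}_m^*/H$. Then $A_0=\sum_{j=1}^{Nr}\sum_{\lambda\in H}[u_j,\lambda b_j]$ satisfies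
\[
\varepsilon_*A_0=\sum_{c\in\mathbb{Z}_N}\ \sum_{x\in\mathbb{F}_m^*}[c,x]\qquad(\varepsilon\in E).
\]
\end{lemma}

\begin{proof}
The terms with $j\in J_{\varepsilon,c}$ project to $[c,\lambda\,(\varepsilon\cdot b_j)]$. For fixed $j$ these run once through the coset $(\varepsilon\cdot b_j)H$ as $\lambda$ runs through $H$, and as $j$ runs through $J_{\varepsilon,c}$ each coset occurs once.
\end{proof}

Example~\ref{ex:thirteen} is the case $N=1$, $r=2$. The hypothesis of the lemma prescribes, for each $j$, the cosets of the $\ell$ numbers $\varepsilon\cdot b_j$. These numbers are linearly dependent, but for large $m$ their cosets can be prescribed freely. We deduce this from Weil's bound in the following form \cite[Theorem 5.41]{LN}: let $\chi$ be a multiplicative character of $\mathbb{F}_m$ of order $e>1$, extended by $\chi(0)=0$, and let $f$ be a monic polynomial over $\mathbb{F}_m$ of positive degree that is not an $e$-th power and has $D$ distinct roots; then $\bigl|\sum_{s\in\mathbb{F}_m}\chi(f(s))\bigr|\le(D-1)\sqrt m$.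

\begin{lemma}\label{lem:cosets}
Fix $d$ and $r$. For all sufficiently large primes $m\equiv1\pmod r$ the following holds. For every map $\pi:E\to\mathbb{F}_m^*/H$ there is $b\in\mathbb{F}_m^d$ with $\varepsilon\cdot b\in\pi(\varepsilon)$ for all $\varepsilon\in E$.
\end{lemma}

\begin{proof}
Weil's bound concerns one variable, so we look for $b$ on a line $b(s)=b^0+sb^1$. The line should be chosen so that the functions $s\mapsto\varepsilon\cdot b(s)$ are nonconstant and have distinct roots.

\emph{The line.} Let $m>\max(3^d,\ell^2)$ and $b^1=(1,3,\dots,3^{d-1})$. In $\varepsilon\cdot b^1$ the highest nonzero term $\pm3^i$ exceeds the sum $(3^i-1)/2$ of all lower powers, so $0<|\varepsilon\cdot b^1|<3^d$ in $\mathbb{Z}$ and $\varepsilon\cdot b^1\ne0$ in $\mathbb{F}_m$. Distinct directions $\varepsilon,\eta$ are linearly independent over $\mathbb{F}_m$: if $\eta=\mu\varepsilon$, the two vectors have the same support and the same first nonzero entry $1$, so $\mu=1$, and vectors in $\{-1,0,1\}^d$ that agree modulo $m\ge3$ are equal. Hence the vectors $(\eta\cdot b^1)\varepsilon-(\varepsilon\cdot b^1)\eta$,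 $\varepsilon\ne\eta$, are nonzero. There are fewer than $\ell^2$ of them, and each is orthogonal to $m^{d-1}$ of the $m^d$ points of $\mathbb{F}_m^d$. So some $b^0$ is orthogonal to none of them. Then
\[
\varepsilon\cdot b(s)=(\varepsilon\cdot b^1)(s+a_\varepsilon),\qquad a_\varepsilon=\frac{\varepsilon\cdot b^0}{\varepsilon\cdot b^1},
\]
and the $a_\varepsilon$ are pairwise distinct, since $a_\varepsilon=a_\eta$ says that $b^0$ is orthogonal to $(\eta\cdot b^1)\varepsilon-(\varepsilon\cdot b^1)\eta$.

\emph{The count.} The characters of $\mathbb{F}_m^*$ that are trivial on $H$ are the $r$ characters with $\chi^r=1$. They are constant on cosets, and by orthogonality $\frac1r\sum_{\chi^r=1}\overline{\chi}(C)\chi(x)$ is the indicator function of the coset $C$, where $\chi(0)=0$ also for the trivial character. So the number of $s$ with $\varepsilon\cdot b(s)\in\pi(\varepsilon)$ for all $\varepsilon$ is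
\[
\frac1{r^\ell}\sum_{(\chi_\varepsilon)}\ \prod_{\varepsilon\in E}\overline{\chi_\varepsilon}(\pi(\varepsilon))\ \sum_{s\in\mathbb{F}_m}\ \prod_{\varepsilon\in E}\chi_\varepsilon(\varepsilon\cdot b(s)),
\]
where $(\chi_\varepsilon)_{\varepsilon\in E}$ runs over the $r^\ell$ tuples with $\chi_\varepsilon^r=1$. For the tuple of trivial characters the inner sum counts the $s$ different from all $-a_\varepsilon$ and equals $m-\ell$. Consider any other tuple. A trivial factor equals $1$ except at $s=-a_\varepsilon$, so discarding the trivial factors changes the inner sum by at most $\ell$. Let $\chi$ generate the character group, which is cyclic of order $m-1$, and write each nontrivial $\chi_\varepsilon$ as $\chi^{k_\varepsilon}$ with $0<k_\varepsilon<m-1$. What remains of the inner sum is a constant of modulus $1$ times $\sum_s\chi(f(s))$, where $f=\prod(s+a_\varepsilon)^{k_\varepsilon}$ is the product over the nontrivial $\chi_\varepsilon$. The roots $-a_\varepsilon$ are distinct and have multiplicities strictly between $0$ and $m-1$, so $f$ is not an $(m-1)$-th power, and the sum is at most $(\ell-1)\sqrt m$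 in absolute value. The count is therefore at least $(m-\ell)/r^\ell-\ell\sqrt m-\ell$, which is positive for large $m$.
\end{proof}

\subsection*{What the orbits miss}
In every direction $A_0$ covers $\mathbb{Z}_N\times\mathbb{F}_m^*$ once and misses $\mathbb{Z}_N\times\{0\}$. To complete it we must add an element $w$ with
\begin{equation}\label{eq:missing}
\varepsilon_*w=\sum_{c\in\mathbb{Z}_N}[c,0]\qquad(\varepsilon\in E).
\end{equation}
If $w\ge0$, every point $(u,v)$ of its support has $\varepsilon\cdot v=0$ for all $\varepsilon$, so $v=0$ and $w$ is a full placement on $\mathbb{Z}_N^d$. For $N=1$ this is the origin. For $N=7$, $d=3$ it does not exist, by Lemma~\ref{lem:small}. So $w$ must have negative terms, which remove queens from $A_0$. This imposes two tasks.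

First, forgetting the second component turns \eqref{eq:missing} into the definition of a signed solution for $N$, so we need one. Second, a signed solution $w_0$ placed on $\mathbb{Z}_N^d\times\{0\}$ does satisfy \eqref{eq:missing}, but its negative terms lie where $A_0$ has nothing to remove: every point $(u,v)$ of $A_0$ has $\varepsilon\cdot v\neq0$ for all $\varepsilon$. We must change $w$, keeping \eqref{eq:missing}, until its negative terms $(u,v)$ can serve as some of the base points $(u_j,b_j)$ in Lemma~\ref{lem:orbits}. For this it is enough that, in each direction $\varepsilon$, their values $\varepsilon\cdot v$ are nonzero and lie in distinct cosets of $H$.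

\section{Signed solutions}\label{sec:signed}

\begin{proposition}\label{prop:signed}
If $\gcd(N,(2d)!)=1$, there is a signed solution $w_0$ for $N$.
\end{proposition}

By Remark~\ref{rem:signedobstruction} the hypothesis cannot be dropped for $d\ge2$.

\begin{proof}
Represent elements of $\mathbb{Z}[\mathbb{Z}_N^d]$ by Laurent polynomials $w\in\mathbb{Z}[x_1^{\pm1},\dots,x_d^{\pm1}]$, the monomial $x_1^{u_1}\cdots x_d^{u_d}$ standing for $[u]$. Then $\varepsilon_*w$ is the class of $w(z^{\varepsilon_1},\dots,z^{\varepsilon_d})$ in $\mathbb{Z}[\mathbb{Z}_N]=\mathbb{Z}[z]/(z^N-1)$. An element of this ring is represented by a polynomial of degree less than $N$, so it is determined by its values at the $N$-th roots of unity. The target $1+z+\dots+z^{N-1}$ has the value $N$ at $1$ and vanishes at the other roots. So we need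
\begin{equation}\label{eq:fourier}
w(1,\dots,1)=N,\qquad w(\zeta^{\varepsilon_1},\dots,\zeta^{\varepsilon_d})=0\quad(\zeta^N=1,\ \zeta\ne1,\ \varepsilon\in E).
\end{equation}

\emph{The case of a prime $N=p$.} The hypothesis says $p=2h+1$ with $h\ge d$. Put $y_i=x_i+x_i^{-1}-2$, and for a primitive $p$-th root of unity $\zeta$ put $\theta=\zeta+\zeta^{-1}-2$. At the point $x_i=\zeta^{\varepsilon_i}$ we have $y_i=\theta$ if $\varepsilon_i=\pm1$ and $y_i=0$ if $\varepsilon_i=0$; the variables $y_i$ see only the support of $\varepsilon$. The expression
\[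
p\prod_{i=1}^d\Bigl(1-\frac{y_i}\theta\Bigr)=\sum_{S\subset\{1,\dots,d\}}(-1)^{|S|}\frac p{\theta^{|S|}}\prod_{i\in S}y_i
\]
has the values required in \eqref{eq:fourier}, but its coefficients depend on $\zeta$ and are not integers. We repair this by writing $p/\theta^{|S|}$ as an integer polynomial in $\theta$, the same for all $\zeta$, and replacing $\theta$ by one of the $y_i$ with $i\in S$; whenever $\prod_{i\in S}y_i\neq0$, that variable equals $\theta$.

The recurrence $x^{t+1}+x^{-t-1}=(x+x^{-1})(x^t+x^{-t})-(x^{t-1}+x^{-t+1})$ shows that for $t\ge1$ there is $T_t\in\mathbb{Z}[y]$ with $T_t(x+x^{-1}-2)=x^t+x^{-t}-2$. Setting $x=1$ gives $T_t(0)=0$, so $T_t=yU_t$ with $U_t\in\mathbb{Z}[y]$. Evaluating $1+z+\dots+z^{p-1}=\prod_{t=1}^{p-1}(z-\zeta^t)$ at $z=1$ and pairing $t$ with $p-t$, we get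
\[
p=\prod_{t=1}^h(1-\zeta^t)(1-\zeta^{-t})=\prod_{t=1}^h\bigl(-T_t(\theta)\bigr)=\theta^hV(\theta),\qquad V=(-1)^h\prod_{t=1}^hU_t\in\mathbb{Z}[y].
\]
Define
\[
w_p=p+\sum_{\emptyset\ne S\subset\{1,\dots,d\}}(-1)^{|S|}\;y_{\min S}^{\,h-|S|}\,V(y_{\min S})\prod_{i\in S}y_i .
\]
The exponent $h-|S|$ is nonnegative because $h\ge d$; this is where the hypothesis enters. At $x=(1,\dots,1)$ all $y_i$ vanish and $w_p=p$. At $x_i=\zeta^{\varepsilon_i}$ the term of $S$ vanishes unless $S\subset\operatorname{supp}\varepsilon$, and then it equals $(-1)^{|S|}\theta^hV(\theta)=(-1)^{|S|}p$. The total is $p\sum_{S\subset\operatorname{supp}\varepsilon}(-1)^{|S|}=0$, since $\operatorname{supp}\varepsilon\ne\emptyset$.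

\emph{The general case.} Write $N=p_1\cdots p_k$ with primes $p_j\ge2d+1$, repeated according to multiplicity. Put $N_0=1$, $N_j=p_1\cdots p_j$, and
\[
w=\prod_{j=1}^kw_{p_j}\bigl(x_1^{N_{j-1}},\dots,x_d^{N_{j-1}}\bigr),
\]
with $w=1$ if $N=1$. Then $w(1,\dots,1)=N$. If $\zeta^N=1\ne\zeta$, let $j\ge1$ be minimal with $\zeta^{N_j}=1$. Then $\zeta^{N_{j-1}}$ is a primitive $p_j$-th root of unity, so the $j$-th factor vanishes at $(\zeta^{\varepsilon_1},\dots,\zeta^{\varepsilon_d})$ by the prime case.
\end{proof}

\begin{example}\label{ex:seven}
Let $d=3$ and $p=7$, so $h=3$. From $T_1=y$, $T_2=(y+2)^2-4=y(y+4)$ and $T_3=(y+2)^3-3(y+2)-2=y(y+3)^2$ we get $V=-(y+4)(y+3)^2$ and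
\[
w_7=7-\sum_iy_i^3V(y_i)+\sum_{i<j}y_i^2y_jV(y_i)-y_1y_2y_3V(y_1).
\]
For supports of size $1,2,3$ the values are $7-7$, $\ 7-14+7$ and $7-21+21-7$. Thus $\mathbb{Z}_7^3$ carries a signed solution, although it does not carry even two non-attacking queens.
\end{example}

\section{Moving the negative terms into general position}\label{sec:template}

Fix $d\ge2$, $N$ and a signed solution $w_0$ for $N$. The modification of $w_0$ must be fixed before $r$ and $m$ are chosen, because $r$ has to be large compared with the number of negative terms. We therefore work with indeterminates in place of elements of $\mathbb{F}_m$. Let $L$ be a free abelian group of finite rank. Its basis elements are called \emph{indeterminates}, and its elements are integer linear forms in them. Points of $(\mathbb{Z}_N\times L)^d=\mathbb{Z}_N^d\times L^d$ are written $q=(u(q),v(q))$. The condition that values lie in distinct cosets is replaced by the condition that forms are pairwise independent; a random substitution will turn the second into the first.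

\begin{proposition}\label{prop:template}
There are $L$, an element $w^+\ge0$ of $\mathbb{Z}[\mathbb{Z}_N^d\times L^d]$ and points $q_1,\dots,q_\nu\in\mathbb{Z}_N^d\times L^d$, depending only on $d$, $N$ and $w_0$, such that $w=w^+-\sum_{i=1}^\nu[q_i]$ has the following properties.
\begin{enumerate}
\item[(i)] $\varepsilon_*w=\sum_{c\in\mathbb{Z}_N}[c,0]$ in $\mathbb{Z}[\mathbb{Z}_N\times L]$ for all $\varepsilon\in E$.
\item[(ii)] For each $\varepsilon\in E$ the forms $\varepsilon\cdot v(q_1),\dots,\varepsilon\cdot v(q_\nu)$ are nonzero and pairwise linearly independent over $\mathbb{Q}$.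
\end{enumerate}
\end{proposition}

Call an element of the group ring \emph{invisible} if all its projections vanish. Adding invisible elements preserves (i). Since $\varepsilon_*$ is a ring homomorphism, a product is invisible as soon as each direction kills one of its factors. The direction $\eta$ kills $1-[0,g]$ if $\eta\cdot g=0$, and it kills $[x]-[x']$ if $\eta\cdot x=\eta\cdot x'$. We use these two kinds of factors.

\begin{example}\label{ex:rooks}
For $d=3$ the products below have $2^{13}$ terms. Both steps of the construction are already visible for rooks, that is, for $d=2$ with only the directions $e_1=(1,0)$ and $e_2=(0,1)$. Let $N=3$ and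
\[
u_0=(0,0),\quad u_1=(0,1),\quad u_2=(1,0),\quad u_3=(0,-1),\quad u_4=(-1,0).
\]
In $w_0=[u_1]+[u_2]+[u_3]+[u_4]-[u_0]$ every row and every column has total weight $1$. Place $w_0$ at $v=0$.

\emph{Step 1: leave the origin.} Take indeterminates $\alpha_i,\beta_i$, $0\le i\le 4$. The rectangle $[u_i,0]\,(1-[0,(0,\beta_i)])\,(1-[0,(\alpha_i,0)])$ is invisible, so each $[u_i,0]$ may be replaced by
\[
[u_i,(0,\beta_i)]+[u_i,(\alpha_i,0)]-[u_i,(\alpha_i,\beta_i)].
\]
The negative terms are now the points $(u_i,(\alpha_i,\beta_i))$, $1\le i\le4$, which are harmless, and the points $(u_0,(0,\beta_0))$ and $(u_0,(\alpha_0,0))$, each of which still has a zero coordinate. This cannot be cured by working over $u_0$ alone: in the projection $e_1$ the terms over $u_0$ add up to $-[0,0]$, and this must cancel against a positive point over another $u_i$ in the same column.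

\emph{Step 2: cancel against a partner.} The point $u_1$ has the same first coordinate as $u_0$. With a new indeterminate $\alpha'$, add
\[
\bigl([u_0,(0,\beta_0)]-[u_1,(0,\beta_1)]\bigr)\bigl(1-[0,(\alpha',0)]\bigr).
\]
Here $e_1$ kills the first factor and $e_2$ kills the second. The effect is to delete the terms $-[u_0,(0,\beta_0)]$ and $+[u_1,(0,\beta_1)]$ and to insert $-[u_0,(\alpha',\beta_0)]+[u_1,(\alpha',\beta_1)]$. In the same way, adding $([u_0,(\alpha_0,0)]-[u_2,(\alpha_2,0)])(1-[0,(0,\beta')])$ deletes $-[u_0,(\alpha_0,0)]$ and $+[u_2,(\alpha_2,0)]$ and inserts $-[u_0,(\alpha_0,\beta')]+[u_2,(\alpha_2,\beta')]$. Six negative terms remain. The first coordinates of their second components are $\alpha_1,\dots,\alpha_4,\alpha',\alpha_0$, and the second coordinates are $\beta_1,\dots,\beta_4,\beta_0,\beta'$. In each list the entries are distinct indeterminates, which is property (ii).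
\end{example}

The vectors $(0,\beta)$ and $(\alpha,0)$ generalize as follows. Let $\eta\in E$ have its first nonzero coordinate in position $k$, so $\eta_k=1$. A \emph{fresh generic vector of type $\eta$} is the vector $g\in L^d$ with $g_i=t_i$ for $i\ne k$ and $g_k=-\sum_{i\ne k}\eta_it_i$, where the $t_i$ are $d-1\geq1$ new indeterminates that are used in no other generic vector. It satisfies
\begin{equation}\label{eq:generic}
\eta\cdot g=0,\qquad\kappa\cdot g=\sum_{i\ne k}(\kappa_i-\kappa_k\eta_i)\,t_i\ne0\quad\text{for }\kappa\in E\setminus\{\eta\}.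
\end{equation}
Indeed, if all coefficients vanished, then $\kappa=\kappa_k\eta\in\{0,\eta,-\eta\}$, and the only one of these vectors in $E$ is $\eta$.

\begin{proof}[Proof of Proposition~\ref{prop:template}]
Write $w_0=\sum_{i\in P}[u_i]-\sum_{j\in Q}[u_j]$ with disjoint finite index sets $P$ and $Q$, and put $s_i=1$ for $i\in P$ and $s_i=-1$ for $i\in Q$.

\emph{Partners.} For $\varepsilon\in E$ and $c\in\mathbb{Z}_N$, the number of $i\in P$ with $\varepsilon\cdot u_i=c$ exceeds the number of $j\in Q$ with $\varepsilon\cdot u_j=c$ by exactly $1$. So for each $\varepsilon$ there is an injection $\sigma_\varepsilon:Q\to P$ with $\varepsilon\cdot u_{\sigma_\varepsilon(j)}=\varepsilon\cdot u_j$.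

\emph{Definition of $w$.} Take fresh generic vectors $g_{i,\eta}$ of type $\eta$ for $i\in P\cup Q$, $\eta\in E$, and $h_{j,\varepsilon,\eta}$ of type $\eta$ for $j\in Q$, $\varepsilon\in E$, $\eta\in E\setminus\{\varepsilon\}$. Let $L$ be generated by all their indeterminates. Put $w=\sum_is_i[u_i,0]-I_1+I_2$, where
\begin{align*}
I_1&=\sum_{i\in P\cup Q}s_i[u_i,0]\prod_{\eta\in E}\bigl(1-[0,g_{i,\eta}]\bigr),\\
I_2&=\sum_{j\in Q}\sum_{\varepsilon\in E}\bigl([u_j,g_{j,\varepsilon}]-[u_{\sigma_\varepsilon(j)},g_{\sigma_\varepsilon(j),\varepsilon}]\bigr)\prod_{\eta\in E\setminus\{\varepsilon\}}\bigl(1-[0,h_{j,\varepsilon,\eta}]\bigr).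
\end{align*}

\emph{Property (i).} Let $\kappa\in E$. The projection of $\sum_is_i[u_i,0]$ is $\sum_c[c,0]$, because $w_0$ is a signed solution. In each summand of $I_1$ the factor $\eta=\kappa$ projects to $1-[0,0]=0$. In a summand of $I_2$ with $\varepsilon\ne\kappa$ the factor $\eta=\kappa$ projects to $0$. If $\varepsilon=\kappa$, the first factor projects to $[\kappa\cdot u_j,0]-[\kappa\cdot u_{\sigma_\kappa(j)},0]=0$.

\emph{The negative terms.} For a set $S$ of directions put $g_{i,S}=\sum_{\eta\in S}g_{i,\eta}$ and $h_{j,\varepsilon,S}=\sum_{\eta\in S}h_{j,\varepsilon,\eta}$. Expanding the products gives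
\begin{align*}
\sum_is_i[u_i,0]-I_1&=\sum_{i}\ \sum_{\emptyset\ne S\subset E}s_i(-1)^{|S|+1}[u_i,g_{i,S}],\\
I_2&=\sum_{j,\varepsilon}\ \sum_{S\subset E\setminus\{\varepsilon\}}(-1)^{|S|}\bigl([u_j,g_{j,\varepsilon}+h_{j,\varepsilon,S}]-[u_\sigma,g_{\sigma,\varepsilon}+h_{j,\varepsilon,S}]\bigr),
\end{align*}
where $\sigma=\sigma_\varepsilon(j)$. The terms with $|S|=1$ in the first line are $+[u_i,g_{i,\varepsilon}]$ for $i\in P$ and $-[u_j,g_{j,\varepsilon}]$ for $j\in Q$. The terms with $S=\emptyset$ in the second line are $+[u_j,g_{j,\varepsilon}]$ and $-[u_\sigma,g_{\sigma,\varepsilon}]$. The former cancel all the terms $-[u_j,g_{j,\varepsilon}]$. The latter cancel against terms $+[u_i,g_{i,\varepsilon}]$, and no such term is used twice because $\sigma_\varepsilon$ is injective. After these cancellations the terms with a minus sign are the following.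
\[
\begin{array}{c|l|l}
\text{type} & \text{point} & \text{data}\\ \hline
\text{(a)} & (u_i,\ g_{i,S}) & i\in P,\ |S|\text{ even},\ |S|\ge2\\
\text{(b)} & (u_j,\ g_{j,S}) & j\in Q,\ |S|\text{ odd},\ |S|\ge3\\
\text{(c)} & (u_j,\ g_{j,\varepsilon}+h_{j,\varepsilon,S}) & j\in Q,\ \varepsilon\in E,\ \varepsilon\notin S,\ |S|\text{ odd}\\
\text{(d)} & (u_\sigma,\ g_{\sigma,\varepsilon}+h_{j,\varepsilon,S}) & j\in Q,\ \varepsilon\in E,\ \varepsilon\notin S,\ |S|\text{ even},\ |S|\ge2
\end{array}
\]
Let $q_1,\dots,q_\nu$ be these points, one for each choice of type and data, and let $w^+$ be the sum of the remaining terms with a plus sign.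

\emph{Property (ii).} Fix $\kappa\in E$ and put $X_{i,\eta}=\kappa\cdot g_{i,\eta}$ and $Y_{j,\varepsilon,\eta}=\kappa\cdot h_{j,\varepsilon,\eta}$. By \eqref{eq:generic} these forms vanish for $\eta=\kappa$. Those with $\eta\ne\kappa$ are nonzero and involve disjoint sets of indeterminates, so they form a linearly independent family $\mathcal{F}$; in particular a member of $\mathcal{F}$ determines its indices. With $S'=S\setminus\{\kappa\}$, the form $\kappa\cdot v(q)$ is the sum of the members of a subset $D(q)\subset\mathcal{F}$:
\[
\begin{array}{c|l}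
\text{(a), (b)} & \{X_{i,\eta}:\eta\in S'\},\ \text{with } i \text{ the index of the term}\\
\text{(c)} & \{Y_{j,\varepsilon,\eta}:\eta\in S'\},\ \text{together with }X_{j,\varepsilon}\text{ if }\varepsilon\ne\kappa\\
\text{(d)} & \{Y_{j,\varepsilon,\eta}:\eta\in S'\},\ \text{together with }X_{\sigma,\varepsilon}\text{ if }\varepsilon\ne\kappa
\end{array}
\]
If $D\neq D'$ are nonempty subsets of $\mathcal{F}$, their sums are nonzero and independent: in a relation $\alpha\sum D=\beta\sum D'$, a member of, say, $D\setminus D'$ gives $\alpha=0$, and then $\beta=0$. So it suffices to show that the sets $D(q)$ are nonempty and that $D(q)$ determines the type and the data of $q$.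

\emph{Nonempty.} In types (a), (b), (d) we have $|S|\ge2$, so $S'\neq\emptyset$. In type (c), either $\varepsilon\ne\kappa$ and $X_{j,\varepsilon}\in D(q)$, or $\varepsilon=\kappa$ and $S'=S$ has odd size.

\emph{Recovery.} The type fixes the parity of $|S|$, and $S$ is $S'$ or $S'\cup\{\kappa\}$; so the type and $S'$ determine $S$.

Suppose that $D(q)$ contains some $Y$. Then the type is (c) or (d), and $j$, $\varepsilon$ and $S'$ are read off from the indices of the $Y$'s. If $\varepsilon=\kappa$, then $S=S'$ and the parity of $|S'|$ gives the type. If $\varepsilon\ne\kappa$, then $D(q)$ contains exactly one $X$, whose first index lies in $Q$ for type (c) and in $P$ for type (d).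

Suppose that $D(q)$ contains no $Y$. Type (d) is excluded since there $S'\ne\emptyset$, and type (c) occurs only with $S=\{\kappa\}$, $\varepsilon\ne\kappa$ and $D(q)=\{X_{j,\varepsilon}\}$. The common first index of the $X$'s lies in $P$ for type (a) and in $Q$ for types (b) and (c). In type (b) we have $|D(q)|=|S'|\ge2$, while in type (c) $|D(q)|=1$. So the type is determined. In types (a) and (b) the index and $S'$ are read off, and in type (c) so are $j$ and $\varepsilon$.
\end{proof}

\section{Proof of Theorem~\ref{thm:construction}}\label{sec:assembly}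

Let $w_0$ be as in Proposition~\ref{prop:signed}, and let $L$, $w$, $w^+$, $q_1,\dots,q_\nu$ be as in Proposition~\ref{prop:template}. All of these depend only on $N$ and $d$. Choose $r_0$ so that every $r\ge r_0$ satisfies
\begin{equation}\label{eq:r}
r>\ell\nu^2\qquad\text{and}\qquad K:=\lfloor r/N^{d-1}\rfloor\ \ge\ \nu+N^{d-1}\max_u|w_0(u)| .
\end{equation}
The first condition leaves room to put the negative terms into distinct cosets. The second provides enough orbits over each point of $\mathbb{Z}_N^d$. Fix $r\ge r_0$.

\subsection*{The first components}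
Lemma~\ref{lem:orbits} requires a multiset of points of $\mathbb{Z}_N^d$ with exactly $r$ points on each hyperplane $\varepsilon\cdot u=c$. Each such hyperplane has $N^{d-1}$ points, because $\varepsilon$ has a coordinate $\pm1$ for which one can solve. So a constant multiplicity gives only multiples of $N^{d-1}$, and we use $w_0$ a second time to adjust the remainder. Write $r=a+KN^{d-1}$ with $0\le a<N^{d-1}$ and put
\[
W(u)=a\,w_0(u)+K\qquad(u\in\mathbb{Z}_N^d).
\]
Then $W\ge K-N^{d-1}\max|w_0|\ge\nu$ everywhere by \eqref{eq:r}, and $\sum_{\varepsilon\cdot u=c}W(u)=a+KN^{d-1}=r$ for all $\varepsilon\in E$ and $c\in\mathbb{Z}_N$. The total weight is $Nr$. Let $u_1,\dots,u_{Nr}$ be a list in which each $u$ occurs $W(u)$ times; the sets $J_{\varepsilon,c}=\{j:\varepsilon\cdot u_j=c\}$ have exactly $r$ elements.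

\subsection*{The prime}
Let $m\equiv1\pmod r$ be a prime such that $m>N$, $m>2\ell\nu$, Lemma~\ref{lem:cosets} applies, and the forms in Proposition~\ref{prop:template}(ii) stay nonzero and pairwise independent modulo $m$. The last condition excludes only finitely many primes: each form has a nonzero integer coefficient, each pair of forms has a nonzero $2\times2$ minor in its coefficient matrix, and it suffices that $m$ divide none of these finitely many integers. Let $H\le\mathbb{F}_m^*$ have index $r$.

\subsection*{Specializing the template}
Choose a homomorphism $\varphi:L\to\mathbb{F}_m$ at random, by giving the indeterminates independent uniform values. Let $\varphi$ act on $L^d$ coordinatewise; then $\varepsilon\cdot\varphi(v)=\varphi(\varepsilon\cdot v)$. Fix $\varepsilon\in E$. A form that is nonzero modulo $m$ takes a uniformly distributed value, so $\varphi(\varepsilon\cdot v(q_i))=0$ with probability $1/m$. For $i\ne i'$ the two forms are independent modulo $m$, so they define a surjective linear map onto $\mathbb{F}_m^2$, and the pair $\bigl(\varphi(\varepsilon\cdot v(q_i)),\varphi(\varepsilon\cdot v(q_{i'}))\bigr)$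 is uniform on $\mathbb{F}_m^2$. Both entries lie in the same coset of $H$ with probability
\[
r\Bigl(\frac{m-1}r\Bigr)^2\frac1{m^2}<\frac1r .
\]
The probability that at least one of these events occurs, for some $\varepsilon,i,i'$, is at most $\ell\binom\nu2/r+\ell\nu/m<\frac12+\frac12$. So we can fix $\varphi$ such that
\begin{equation}\label{eq:distinct}
\begin{gathered}
\text{for each $\varepsilon\in E$, the elements $\varepsilon\cdot\varphi(v(q_1)),\dots,\varepsilon\cdot\varphi(v(q_\nu))$}\\
\text{are nonzero and lie in pairwise distinct cosets of $H$.}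
\end{gathered}
\end{equation}

\subsection*{The orbits}
We first make the negative terms base points of orbits and then fill in the other orbits. Since every $u\in\mathbb{Z}_N^d$ occurs at least $\nu$ times in the list, there are distinct indices $j_1,\dots,j_\nu$ with $u_{j_i}=u(q_i)$. Put $b_{j_i}=\varphi(v(q_i))$. For each pair $(\varepsilon,c)$, the map $j_i\mapsto(\varepsilon\cdot b_{j_i})H$ is injective on $J_{\varepsilon,c}\cap\{j_1,\dots,j_\nu\}$ by \eqref{eq:distinct}. The sets $J_{\varepsilon,c}$ and $\mathbb{F}_m^*/H$ both have $r$ elements, so the map extends to a bijection $\pi_{\varepsilon,c}:J_{\varepsilon,c}\to\mathbb{F}_m^*/H$. For every index $j\notin\{j_1,\dots,j_\nu\}$, Lemma~\ref{lem:cosets} applied to the map $\varepsilon\mapsto\pi_{\varepsilon,\,\varepsilon\cdot u_j}(j)$ gives $b_j\in\mathbb{F}_m^d$ with $\varepsilon\cdot b_j\in\pi_{\varepsilon,\,\varepsilon\cdot u_j}(j)$ for all $\varepsilon\in E$. Now $(\varepsilon\cdot b_j)H=\pi_{\varepsilon,c}(j)$ for all $j\in J_{\varepsilon,c}$, so Lemma~\ref{lem:orbits} applies to $A_0=\sum_j\sum_{\lambda\in H}[u_j,\lambda b_j]$.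

\subsection*{The correction}
Let $\varphi$ act on $\mathbb{Z}_N^d\times L^d$ and on $\mathbb{Z}_N\times L$ as the identity on the first component, and put
\[
F=A_0+\varphi_*w=\Bigl(A_0-\sum_{i=1}^\nu[u_{j_i},b_{j_i}]\Bigr)+\varphi_*w^+ .
\]
The subtracted terms are the terms $(j,\lambda)=(j_i,1)$ of the sum defining $A_0$, and these are $\nu$ different terms because the $j_i$ are distinct. So the bracket is nonnegative. Also $\varphi_*w^+\ge0$, hence $F\ge0$. Since $\varphi$ commutes with each $\varepsilon$, Proposition~\ref{prop:template}(i) gives $\varepsilon_*\varphi_*w=\varphi_*\varepsilon_*w=\sum_c[c,0]$. Together with Lemma~\ref{lem:orbits},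
\[
\varepsilon_*F=\sum_{c\in\mathbb{Z}_N}\sum_{x\ne0}[c,x]+\sum_{c\in\mathbb{Z}_N}[c,0]=\sum_{(c,x)\in\mathbb{Z}_N\times\mathbb{F}_m}[c,x]\qquad(\varepsilon\in E).
\]
As $m>N$ is prime, $\gcd(N,m)=1$ and $\mathbb{Z}_N\times\mathbb{F}_m\cong\mathbb{Z}_{Nm}$ by the Chinese remainder theorem. Under this isomorphism $F$ is a nonnegative signed solution for $Nm$, and Lemma~\ref{lem:criterion} gives $M(Nm,d)=Nm$. \qed

\begin{remark}
We never had to check that the positive terms $\varphi_*w^+$ avoid one another or the remaining queens of $A_0$. They do so automatically, because $F\ge0$ has total weight $1$ on every hyperplane.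
\end{remark}

\section{Proof of Corollary~\ref{cor:main}}\label{sec:consequences}

We use three standard facts about primes. Bertrand's postulate: for every integer $x\ge2$ there is a prime $p$ with $x<p<2x$. Dirichlet's theorem: for every $r\geq1$ there are infinitely many primes $m\equiv1\pmod r$. The prime number theorem in arithmetic progressions: for every modulus, the primes in any two reduced residue classes have the same relative density, and these densities add up to $1$.

\emph{(a)} For $d=1$ we have $M(n,1)=n$ and $(2^1-1)!=1$. For $d=2$ the Conjecture is the known result quoted in Section~\ref{sec:intro}; it also follows from the linear placement and Theorem~\ref{thm:obstruction}, since $3!$ and $4!$ have the same prime divisors. Let $d\ge3$. For $d=3$ take $p=7$. For $d\ge4$, Bertrand's postulate gives a prime $p$ with $2d<p<4d\le2^d$. In both cases $2d<p\le2^d-1$, so $\gcd(p,(2d)!)=1$. By Theorem~\ref{thm:construction} with $N=p$, $r=r_0$, and by Dirichlet's theorem, $pm$ is $d$-good for infinitely many primes $m$. But $p$ divides $\gcd(pm,(2^d-1)!)$.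

\emph{(b)} If $\gcd(N,(2d)!)=1$, then Theorem~\ref{thm:construction} and Dirichlet's theorem give a $d$-good number $Nm$. If $N$ divides a $d$-good number $n$, then $\gcd(n,(2d)!)=1$ by Theorem~\ref{thm:obstruction}, hence $\gcd(N,(2d)!)=1$. A prime is coprime to $(2d)!$ exactly when it is at least $2d+1$.

\emph{(c)} Suppose that $K$ has the stated property, and take $p$ and $m$ as in (a). Since $pm$ is $d$-good, $\gcd(pm,K)=1$, so $\gcd(p,K)=1$ and $p$ is $d$-good. But $p<2^d$, so $M(p,d)=1<p$ by Lemma~\ref{lem:small}.

\emph{(d)} Call a prime $m$ exceptional if $M(Nm,d)\ne Nm$. Fix $R$, and let $r$ range over the primes in $[r_0,R]$. By Theorem~\ref{thm:construction}, each such $r$ admits only finitely many exceptional $m\equiv1\pmod r$. So all but finitely many exceptional primes satisfy $m\not\equiv1\pmod r$ for all these $r$. Modulo the product of the primes $r$ there are $\prod(r-1)$ reduced residue classes, and by the Chinese remainder theorem $\prod(r-2)$ of them avoid the class $1$ modulo each $r$. Hence, up to finitely many elements, the exceptional primes lie in a set of relative density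
\[
\prod_{\substack{r_0\le r\le R\\ r\text{ prime}}}\Bigl(1-\frac1{r-1}\Bigr).
\]
This product tends to $0$ as $R\to\infty$, because the sum of the reciprocals of the primes diverges. So the exceptional primes have relative density $0$. \qed

\begin{remark}
Parts (a)--(c) need only one value of $r$, which may be taken to be a multiple of $N^{d-1}$; then $a=0$ and $W$ is constant. Part (d) uses prime values of $r$, and for this the second use of $w_0$, in the definition of $W$, is needed.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\texttt{https://core.ac.uk/download/pdf/82502812.pdf}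

\bibitem{LN}
Lidl and Niederreiter, \emph{Finite Fields}.

\end{thebibliography}
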